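\title{A counterexample to the Haase--McAllister conjecture on rational polytopes with polynomial Ehrhart function}

\begin{abstract}
If a rational polytope can be cut into open simplices that affine unimodular maps reassemble into a disjoint union of integral open simplices, then its Ehrhart quasi-polynomial is a polynomial. Haase and McAllister conjectured the converse. We show that the converse fails for the triangle with vertices $(\frac1{11},0)$, $(1,0)$, $(-62,209)$: its Ehrhart function is $95k^2+k+1$, but it admits no such rearrangement, even when the pieces have arbitrary real vertices. The obstruction is an additive invariant, built from a function on the projective line over $\mathbb F_{11}$, that is attached to points of denominator $11$ and vanishes on integral simplices. Products with cubes give counterexamples in every dimension $n\ge2$, while the conjectured equivalence holds in dimension $n\le1$.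
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{rational polytope} is the convex hull $P$ of finitely many points of $\mathbb Q^d$; it is \emph{integral} if its vertices lie in $\mathbb Z^d$. Its \emph{denominator} $\operatorname{den}(P)$ is the least positive integer $m$ such that $mP$ is integral, and its \emph{Ehrhart function} is
\[
G(P,k)=\#(kP\cap\mathbb Z^d),\qquad k\in\mathbb Z_{\ge0}.
\]
By Ehrhart's theorem $G(P,\cdot)$ is a quasi-polynomial: $G(P,k)=\sum_{i=0}^{\dim P}G_i(P,k)k^i$ for all $k\ge0$, where each coefficient $G_i(P,\cdot)$ is periodic with period dividing $\operatorname{den}(P)$. In particular $G(P,\cdot)$ is a polynomial when $P$ is integral. It can also be a polynomial when $P$ is not integral, and one would like to know why this happens.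

One mechanism is cutting and pasting. Let $\Gamma_d=GL_d(\mathbb Z)\ltimes\mathbb Z^d$ be the group of maps $\gamma(x)=A_\gamma x+t$ with $A_\gamma\in GL_d(\mathbb Z)$ and $t\in\mathbb Z^d$. These maps do not change the number of lattice points in the dilates of a set, and this number is additive under disjoint unions. An \emph{open simplex} is the relative interior of a simplex of any dimension (in dimension $0$, a point); it is \emph{integral}, \emph{rational} or \emph{real} according to its vertices.

\begin{definition}\label{def:rearr}
An \emph{integral rearrangement} of $P\subset\mathbb R^d$ consists of open simplices $S_1,\dots,S_N$, maps $\gamma_1,\dots,\gamma_N\in\Gamma_d$ and a finite set $\mathcal Q$ of integral open simplices such that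
\[
P=\bigsqcup_{i=1}^NS_i\qquad\text{and}\qquad\bigsqcup_{i=1}^N\gamma_iS_i=\bigsqcup_{Q\in\mathcal Q}Q ,
\]
all three unions being disjoint. The \emph{pieces} $S_i$ may have arbitrary real vertices.
\end{definition}

A polytope with an integral rearrangement has a polynomial Ehrhart function (Proposition~\ref{prop:if}), and Example~\ref{ex:half} shows a non-integral triangle of this kind. For points and segments a polynomial Ehrhart function even forces integrality. It is therefore natural to guess that cutting and pasting is the only mechanism. This is the conjecture of Haase and McAllister (2008), as it is posed in \cite{source}.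

\medskip
\noindent\textbf{Conjecture.} \emph{The Ehrhart quasi-polynomial of a rational polytope $P$ is a polynomial if and only if $P$ admits an integral rearrangement.}
\medskip

The ``only if'' part fails already for a triangle.

\begin{theorem}\label{thm:triangle}
Let $T=\operatorname{conv}\{(\tfrac1{11},0),\,(1,0),\,(-62,209)\}\subset\mathbb R^2$. Then $G(T,k)=95k^2+k+1$ for all $k\ge0$, but $T$ admits no integral rearrangement, whether the pieces are rational or arbitrary real open simplices.
\end{theorem}

The second theorem treats all dimensions. We write $\mathbf 1_X$ for the indicator function of a set $X$.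

\begin{theorem}\label{thm:general}
\leavevmode
\begin{itemize}
\item[(a)] Let $P\subset\mathbb R^d$ be a rational polytope of dimension $n\le1$. Then the conjectured equivalence holds for $P$; in fact $G(P,\cdot)$ is a polynomial if and only if $P$ is integral.
\item[(b)] For all $2\le n\le d$ the polytope $P_{n,d}=T\times[0,1]^{n-2}\times\{0\}^{d-n}\subset\mathbb R^d$ has Ehrhart polynomial $(95k^2+k+1)(k+1)^{n-2}$ but no integral rearrangement, even with real pieces.
\item[(c)] Let $2\le n\le d$. There are no number $m\ge1$, open integral $n$-simplices $Q_1,\dots,Q_a$, $Q'_1,\dots,Q'_b\subset\mathbb R^d$, open real $n$-simplices $S_1,\dots,S_N\subset\mathbb R^d$ and maps $\gamma_1,\dots,\gamma_N\in\Gamma_d$ with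
\[
m\,\mathbf 1_{P_{n,d}}+\sum_j\mathbf 1_{Q_j}=\sum_i\mathbf 1_{S_i},\qquad\sum_i\mathbf 1_{\gamma_iS_i}=\sum_j\mathbf 1_{Q'_j}
\]
modulo functions supported in finitely many affine subspaces of dimension less than $n$.
\end{itemize}
\end{theorem}

Part (c) says that the obstruction survives if one takes several copies of $P_{n,d}$, adds integral simplices before cutting, allows overlaps, and ignores everything of lower dimension.

The proof rests on the behavior of a rearrangement near points of denominator $11$. The group $\Gamma_2$ permutes these points, and near such a point an integral triangle looks like the empty set, the whole plane or a half plane. We assign a number to every angle with its vertex at such a point, in a way that is additive, invariant under $\Gamma_2$, and zero on half planes. The sum of these numbers over all points of denominator $11$ is then zero for every polygon that has an integral rearrangement. The angle $K$ of $T$ at its only non-integral vertex is a union of five angles $K_0,BK_0,\dots,B^4K_0$ for a matrix $B\in SL_2(\mathbb Z)$. Each of them receives the number $-1$, so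 $K$ receives $-5$. The Ehrhart function, on the other hand, sees the five angles through sums of $11$th roots of unity; the matrix $B$ permutes the roots of unity, and the five contributions cancel.

Section~\ref{sec:easy} contains the easy direction and dimension at most one. The Ehrhart function of $T$ is computed in Section~\ref{sec:ehrhart}. Sections~\ref{sec:local} and~\ref{sec:rational} construct the local invariant and disprove the conjecture for rational pieces in the plane. Real pieces require an extension of the invariant to irrational directions (Section~\ref{sec:irrational}), after which we build the global invariant in $\mathbb R^n$ (Section~\ref{sec:global}) and finish the proofs (Section~\ref{sec:final}).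

\section{Rearrangements, and dimension at most one}\label{sec:easy}

\begin{proposition}\label{prop:if}
If a rational polytope $P$ admits an integral rearrangement, then $G(P,\cdot)$ is a polynomial.
\end{proposition}

\begin{proof}
Write $\gamma_i(x)=A_ix+t_i$ and let $k\ge1$. The map $x\mapsto A_ix+kt_i$ is a bijection from $kS_i\cap\mathbb Z^d$ to $k(\gamma_iS_i)\cap\mathbb Z^d$. Since all unions are disjoint,
\[
G(P,k)=\sum_{Q\in\mathcal Q}\#(kQ\cap\mathbb Z^d)\qquad(k\ge1).
\]
For an open simplex $Q$ we have $\mathbf 1_Q=\sum_E(-1)^{\dim Q-\dim E}\mathbf 1_E$, where $E$ runs over the nonempty closed faces of $\overline Q$: at a point in the relative interior of a face of codimension $c$ the right side is $(1-1)^c$. If $Q$ is integral, so is every $E$, and $\#(kQ\cap\mathbb Z^d)$ is a signed sum of Ehrhart polynomials for $k\ge1$. Thus the quasi-polynomial $G(P,\cdot)$ agrees with a polynomial $h$ for $k\ge1$. On each residue class modulo $\operatorname{den}(P)$ it is given by a polynomial that agrees with $h$ at infinitely many points, hence equals $h$. So $G(P,k)=h(k)$ for all $k\ge0$.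
\end{proof}

\begin{remark}
Disjointness of the images cannot be dropped. Cut $[0,\frac32]$ at $1$ and translate $(1,\frac32)$ and $\{\frac32\}$ by $-1$. The union of the images is $[0,1]$, but $G([0,\frac32],k)=\lfloor\frac{3k}2\rfloor+1$ is not a polynomial.
\end{remark}

\begin{example}\label{ex:half}
Let $P_0=\operatorname{conv}\{(0,0),(2,0),(1,\frac12)\}$. Cutting along the line $x=1$ decomposes $P_0$ into two open triangles, five open segments and four points. Let
\[
\gamma(x,y)=(2-x,\;x-y),\qquad\gamma'(x,y)=(1+x-2y,\;1-y),
\]
whose linear parts have determinants $1$ and $-1$. The map $\gamma$ sends $(0,0),(1,0),(1,\frac12)$ to $(2,0),(1,1),(1,\frac12)$, and $\gamma'$ sends $(0,0),(1,\frac12)$ to $(1,1),(1,\frac12)$. Apply $\gamma$ to the left open triangle and to the open segment from $(0,0)$ to $(1,0)$, apply $\gamma'$ to the point $(0,0)$ and to the open segment from $(0,0)$ to $(1,\frac12)$, and fix the other seven pieces. The images are the eleven open cells of the closed triangle $\operatorname{conv}\{(1,0),(2,0),(1,1)\}$ cut along the segment from $(2,0)$ to $(1,\frac12)$; see Figure~\ref{fig:half}.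 Hence $G(P_0,k)=\binom{k+2}2$, although $\operatorname{den}(P_0)=2$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\fill[gray!35] (0,0)--(1,0)--(1,0.5)--cycle;
\draw (0,0)--(2,0)--(1,0.5)--cycle; \draw (1,0)--(1,0.5);
\foreach \p in {(0,0),(1,0),(2,0),(1,1)} \fill \p circle (0.03);
\draw[fill=white] (1,0.5) circle (0.035);
\draw[->] (2.3,0.4)--(2.9,0.4);
\begin{scope}[shift={(2.4,0)}]
\fill[gray!35] (2,0)--(1,1)--(1,0.5)--cycle;
\draw (1,0)--(2,0)--(1,1)--cycle; \draw (2,0)--(1,0.5);
\foreach \p in {(1,0),(2,0),(1,1)} \fill \p circle (0.03);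
\draw[fill=white] (1,0.5) circle (0.035);
\end{scope}
\end{tikzpicture}
\caption{The triangle with vertices $(0,0)$, $(2,0)$, $(1,\frac12)$ (left) is rearranged into the integral triangle with vertices $(1,0)$, $(2,0)$, $(1,1)$ (right). The shaded part is moved by $(x,y)\mapsto(2-x,x-y)$, which fixes the white point $(1,\frac12)$; the two angles at this point are reassembled into a half plane. Black points are lattice points.}
\label{fig:half}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
If $P$ is an integral point or segment, then $G(P,\cdot)$ is a polynomial, and the vertices and the relative interior of $P$, with all maps equal to the identity, form an integral rearrangement. In view of Proposition~\ref{prop:if} it remains to show that $P$ is integral if $\dim P\le1$ and $G(P,\cdot)$ is a polynomial.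

First, the affine hull $\operatorname{aff}P$ contains a lattice point. Suppose not, let $a$ be a vertex of $P$ and let $k\equiv1\pmod{\operatorname{den}(P)}$, so that $(k-1)a\in\mathbb Z^d$. If $z=kx\in\mathbb Z^d$ with $x\in P$, then $z-(k-1)a=kx-(k-1)a$ is an affine combination of $x$ and $a$, hence a lattice point of $\operatorname{aff}P$, which is impossible. So $G(P,k)=0$ for infinitely many $k$, and the polynomial $G(P,\cdot)$ is zero, contradicting $G(P,0)=1$. Let $z\in\operatorname{aff}P\cap\mathbb Z^d$. If $\dim P=0$, then $P=\{z\}$ is integral.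

Let $\dim P=1$ and let $w$ be a primitive lattice vector parallel to $P$. Then $P=\{z+xw:\alpha\le x\le\beta\}$ with $\alpha,\beta\in\mathbb Q$, and $kz+xw$ is a lattice point exactly when $x\in\mathbb Z$. With $\{\cdot\}$ the fractional part,
\[
G(P,k)=\lfloor k\beta\rfloor-\lceil k\alpha\rceil+1=k(\beta-\alpha)+1-\{k\beta\}-\{-k\alpha\}.
\]
The function $\{k\beta\}+\{-k\alpha\}$ is therefore a bounded polynomial in $k$, so it is constant and equal to its value $0$ at $k=0$. For $k=1$ this gives $\alpha,\beta\in\mathbb Z$.
\end{proof}

\section{The triangle $T$ and its Ehrhart polynomial}\label{sec:ehrhart}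

Throughout, $\det(u,u')=u_xu'_y-u_yu'_x$ for $u,u'\in\mathbb R^2$, and $\operatorname{cone}(u,u')=\mathbb R_{\ge0}u+\mathbb R_{\ge0}u'$.

\subsection{The angle at the non-integral vertex}\label{sub:cone}

Let $v_0=(\frac1{11},0)$ and $\Lambda=\mathbb Z^2+\mathbb Zv_0=\frac1{11}\mathbb Z\times\mathbb Z$. A lattice point $z$ near the vertex $kv_0$ of $kT$ is seen from that vertex as the vector $z-kv_0\in\Lambda$, whose class in $\Lambda/\mathbb Z^2\cong\mathbb Z/11$ is $-kv_0$. So the periodic part of $G(T,k)$ depends on how the points of $\Lambda$ in the angle at $v_0$ are distributed among the classes of $\Lambda/\mathbb Z^2$. This angle is generated by the matrix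
\[
B=\begin{pmatrix}-3&-2\\11&7\end{pmatrix}\in SL_2(\mathbb Z).
\]
Its trace is $4$, so $B^2=4B-I$, and the vectors $u_j=B^j(1,0)$ satisfy $u_{j+1}=4u_j-u_{j-1}$:
\[
\begin{gathered}
u_0=(1,0),\quad u_1=(-3,11),\quad u_2=(-13,44),\quad u_3=(-49,165),\\
u_4=(-183,616),\quad u_5=(-683,2299).
\end{gathered}
\]
They lie in the closed upper half plane and $\det(u_j,u_{j+1})=\det(u_0,u_1)=11>0$, so they are in counterclockwise order. Put
\[
K_j=\operatorname{cone}(u_j,u_{j+1})=B^jK_0,\qquad K=\operatorname{cone}(u_0,u_5)=K_0\cup\dots\cup K_4 .
\]
Since $Bv_0=(-\frac3{11},1)=-3v_0+(0,1)$, the matrix $B$ maps $\Lambda$ onto itself and acts on $\Lambda/\mathbb Z^2$ as multiplication by $-3$. Let $\nu_j=u_j/11=B^jv_0\in\Lambda$. Then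
\begin{equation}\label{eq:residues}
\nu_j\equiv r_jv_0\pmod{\mathbb Z^2},\qquad r_j=(-3)^j\equiv1,\,-3,\,-2,\,-5,\,4,\,-1\pmod{11}\quad(j=0,\dots,5).
\end{equation}
The pair $(\nu_0,\nu_1)$ is a basis of $\Lambda$, because $\nu_1+3\nu_0=(0,1)$; applying $B^j$, so is every pair $(\nu_j,\nu_{j+1})$. Finally $v_0+10\nu_0=(1,0)$ and $v_0+\nu_5=(-62,209)$. Thus $T$ is cut off from $v_0+K$ by the segment joining these two lattice points, and $K$ is the angle of $T$ at $v_0$.

\subsection{Reduction to an equidistribution statement}

\begin{proposition}\label{prop:ehrhart}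
$G(T,k)=95k^2+k+1$ for all $k\ge0$.
\end{proposition}

We count lattice points row by row, starting from the integral vertex $(-62k,209k)$, and reduce the proposition to the following lemma.

\begin{lemma}\label{lem:equi}
Let $e(i)=\lfloor683i/209\rfloor$. Among the numbers $e(0),\dots,e(208)$ every residue class modulo $11$ occurs exactly $19$ times.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:ehrhart} from Lemma~\ref{lem:equi}]
Note that $2299=11\cdot209$ and $683=62\cdot11+1$. For $0\le y\le209k$ the slice of $kT$ at height $y$ is the interval $[\frac k{11}-\frac{683y}{2299},\,k-\frac{63y}{209}]$. With $y=209k-i$ it becomes $[-62k+\frac{683i}{2299},\,-62k+\frac{63i}{209}]$, so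
\[
G(T,k)=\sum_{i=0}^{209k}\Big(\Big\lfloor\frac{63i}{209}\Big\rfloor-\Big\lceil\frac{683i}{2299}\Big\rceil+1\Big).
\]
The summand does not depend on $k$, and $G(T,k+1)-G(T,k)$ is the sum over the indices $209k+i$ with $1\le i\le209$. Put $n_i=\lceil683i/209\rceil$. We have $\lceil x/11\rceil=\lceil\lceil x\rceil/11\rceil$ for real $x$, because $x\le11m$ is equivalent to $\lceil x\rceil\le11m$ for integers $m$. Therefore
\[
\Big\lfloor\frac{63(209k+i)}{209}\Big\rfloor=63k+\Big\lfloor\frac{63i}{209}\Big\rfloor,\qquad
\Big\lceil\frac{683(209k+i)}{2299}\Big\rceil=62k+\Big\lceil\frac{k+n_i}{11}\Big\rceil ,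
\]
and
\[
G(T,k+1)-G(T,k)=209k+\sum_{i=1}^{209}\Big(\Big\lfloor\frac{63i}{209}\Big\rfloor+1\Big)-R(k),\qquad R(k)=\sum_{i=1}^{209}\Big\lceil\frac{k+n_i}{11}\Big\rceil .
\]
For an integer $m$ the difference $\lceil\frac{m+1}{11}\rceil-\lceil\frac m{11}\rceil$ is $1$ if $11\mid m$ and $0$ otherwise, so $R(k+1)-R(k)$ is the number of $i$ with $n_i\equiv-k\pmod{11}$. Since $n_i=683-e(209-i)$ and $209-i$ runs through $0,\dots,208$, this number is $19$ by Lemma~\ref{lem:equi}. Hence the second difference of $G(T,k)$ is $209-19=190$ for all $k\ge0$, and $G(T,k)=95k^2+bk+1$ for some constant $b$.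

To find $b$ we use Pick's theorem: an integral polygon with area $A$ and $L$ lattice points on its boundary contains $A+\frac L2+1$ lattice points. The area of $T$ is $\frac12\cdot\frac{10}{11}\cdot209=95$. The triangle $11T$ has vertices $(1,0)$, $(11,0)$, $(-682,2299)$, and an edge with vector $(x,y)$ contributes $\gcd(x,y)$ to $L$. As $693=7\cdot9\cdot11$ and $2299=11^2\cdot19$, while $683$ is divisible by neither $11$ nor $19$,
\[
L=\gcd(10,0)+\gcd(693,2299)+\gcd(683,2299)=10+11+1=22 .
\]
So $G(T,11)=95\cdot121+11+1$, and $b=1$.
\end{proof}

\subsection{A character sum over the cone}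

The numbers $-e(i)$ are the classes in $\Lambda/\mathbb Z^2$ of the $209$ points of $\Lambda$ in the parallelogram spanned by $\nu_0$ and $\nu_5$. To avoid inspecting these points one by one, we sum a character over all of $K\cap\Lambda$ in two ways: once by tiling with the parallelogram, once by using the five cones $K_j$, whose generators are bases of $\Lambda$.

\begin{proof}[Proof of Lemma~\ref{lem:equi}]
The number of $i$ with $e(i)\equiv a$ is $\frac1{11}\sum_{\omega^{11}=1}\omega^a\sum_{i=0}^{208}\omega^{-e(i)}$, and the term $\omega=1$ gives $209/11=19$. So it suffices to prove that $\sum_{i}\omega^{-e(i)}=0$ for every $11$th root of unity $\omega\ne1$. Fix such an $\omega$ and let $\chi(\frac n{11},y)=\omega^n$. This is a character of $\Lambda$ that is trivial on $\mathbb Z^2$, and $\chi(\nu_j)=\omega^{r_j}\ne1$ by \eqref{eq:residues}. The linear form $\xi(x,y)=x+y$ is positive on $u_0$ and $u_5$, hence on $K\setminus\{0\}$, so the series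
\[
\Theta(s)=\sum_{\lambda\in K\cap\Lambda}\chi(\lambda)e^{-s\xi(\lambda)}
\]
converges absolutely for $s>0$. We compute $\Theta(0+)=\lim_{s\to0+}\Theta(s)$.

\emph{Tiling by the parallelogram.} Let $\Pi=\{\alpha\nu_0+\beta\nu_5\in\Lambda:0\le\alpha,\beta<1\}$. Splitting both coordinates into integer and fractional parts, every point of $K\cap\Lambda$ is uniquely a sum of a point of $\Pi$ and a point of $\mathbb Z_{\ge0}\nu_0+\mathbb Z_{\ge0}\nu_5$. Summing two geometric series,
\[
\Theta(0+)=\frac{\sum_{\lambda\in\Pi}\chi(\lambda)}{(1-\omega^{r_0})(1-\omega^{r_5})}.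
\]
The point $\alpha\nu_0+\beta\nu_5=(\frac{\alpha-683\beta}{11},209\beta)$ lies in $\Pi$ exactly when $\beta=i/209$ with $0\le i\le208$ and $n=\alpha-\frac{683i}{209}$ is an integer with $0\le\alpha<1$, that is, $n=-e(i)$. So $\sum_\Pi\chi=\sum_i\omega^{-e(i)}$, and we must show $\Theta(0+)=0$.

\emph{Subdividing the cone.} Since each $(\nu_j,\nu_{j+1})$ is a basis of $\Lambda$,
\[
K\cap\Lambda=\{0\}\sqcup\bigsqcup_{j=0}^5\mathbb Z_{>0}\nu_j\sqcup\bigsqcup_{j=0}^4\big(\mathbb Z_{>0}\nu_j+\mathbb Z_{>0}\nu_{j+1}\big),
\]
and therefore
\[
\Theta(0+)=1+\sum_{j=0}^5y_j+\sum_{j=0}^4y_jy_{j+1},\qquad y_j=\frac{\omega^{r_j}}{1-\omega^{r_j}} .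
\]
To use the symmetry $r\mapsto-r$, put $Z(r)=\frac12\cdot\frac{1+\omega^r}{1-\omega^r}$ for $11\nmid r$. Then $Z(-r)=-Z(r)$ and $\frac1{1-\omega^r}=\frac12+Z(r)$, so $y_j=Z_j-\frac12$ with $Z_j=Z(r_j)$. Expanding,
\[
\Theta(0+)=1+\Big(\sum_{j=0}^5Z_j-3\Big)+\sum_{j=0}^4Z_jZ_{j+1}-\Big(\sum_{j=0}^5Z_j-\frac{Z_0+Z_5}2\Big)+\frac54 .
\]
Here $Z_0+Z_5=0$ because $r_5\equiv-r_0$, and $r_{j+1}=-3r_j$. Hence
\[
\Theta(0+)=\sum_{j=0}^4Z(r_j)Z(-3r_j)-\frac34 .
\]
At this point the number of cones matters. By \eqref{eq:residues} the residues $\pm r_0,\dots,\pm r_4$ are exactly the ten nonzero residues modulo $11$, and $Z(r)Z(-3r)$ is even in $r$. So the last sum is $\frac12\sum_{r=1}^{10}Z(r)Z(-3r)$, a complete sum that can be evaluated.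

For $\zeta^{11}=1$, $\zeta\ne1$ we have $(1-\zeta)\sum_{n=0}^{10}n\zeta^n=\sum_{n=1}^{10}\zeta^n-10=-11$, that is, $\frac1{1-\zeta}=-\frac1{11}\sum_{n=0}^{10}n\zeta^n$. Moreover $\sum_{r=1}^{10}\omega^{ra}$ is $11-1$ if $11\mid a$ and $-1$ otherwise. Thus
\[
\sum_{r=1}^{10}\frac1{(1-\omega^r)(1-\omega^{-3r})}=\frac1{121}\sum_{n,n'=0}^{10}nn'\sum_{r=1}^{10}\omega^{r(n-3n')}
=\frac1{121}\Big(11\sum_{n'=1}^{10}n'\,\langle3n'\rangle-55^2\Big),
\]
where $\langle a\rangle\in\{0,\dots,10\}$ is the residue of $a$. For $n'=1,\dots,10$ the residues $\langle3n'\rangle$ are $3,6,9,1,4,7,10,2,5,8$, so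
\[
\sum_{n'}n'\langle3n'\rangle=3+12+27+4+20+42+70+16+45+80=319 ,
\]
and the sum equals $(3509-3025)/121=4$. On the other hand it equals $\sum_{r=1}^{10}(\frac12+Z(r))(\frac12+Z(-3r))=\frac{10}4+\sum_rZ(r)Z(-3r)$, the linear terms canceling because $Z$ is odd. So $\sum_{r=1}^{10}Z(r)Z(-3r)=\frac32$ and $\Theta(0+)=\frac34-\frac34=0$.
\end{proof}

\section{A local invariant at points of denominator 11}\label{sec:local}

\subsection{What the invariant must satisfy}

Let $\Gamma_2^+=SL_2(\mathbb Z)\ltimes\mathbb Z^2$ and $\sigma(x,y)=(-x,y)$. Then $\sigma^2=1$, $\sigma\Gamma_2^+\sigma=\Gamma_2^+$ and $\Gamma_2=\Gamma_2^+\cup\Gamma_2^+\sigma$. Maps act on functions by $(\gamma f)(x)=f(\gamma^{-1}x)$.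

Consider Example~\ref{ex:half} near the point $(1,\frac12)$. The angle of $P_0$ is cut into $\operatorname{cone}((-2,-1),(0,-1))$ and $\operatorname{cone}((0,-1),(2,-1))$; the matrix $A_\gamma$ maps the first cone to $\operatorname{cone}((2,-1),(0,1))$, and the two cones together form a half plane. Something like this must happen in every rearrangement. For a prime $q$, the set $\frac1q\mathbb Z^2\setminus\mathbb Z^2$ is preserved by $\Gamma_2$ and contains no vertex of an integral triangle, so the angles of the pieces at points of this set are reassembled into half planes and full planes. To obstruct this we look for numbers $\Phi_v(C)$, for $v\in\frac1q\mathbb Z^2\setminus\mathbb Z^2$ and rational cones $C$, that are additive in $C$, invariant under $\Gamma_2$, and zero on half planes.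

An \emph{oriented basis} is a pair $(u,u')$ in $\mathbb Z^2$ with $\det(u,u')=1$, and $\operatorname{cone}(u,u')$ is then called \emph{unimodular}. Every rational cone is a union of unimodular cones (Lemma~\ref{lem:fan}), so $\Phi_v$ is determined by its values on these. An element of $\Gamma_2^+$ moves $(u,u')$ to the standard basis and $v$ by any lattice vector, so the value can depend only on the coordinates $(c,d)$ of $qv$ modulo $q$ in the basis $(u,u')$. We look for values that depend only on the ratio $t=c/d$ in the projective line $\mathbb P^1(\mathbb F_q)=\mathbb F_q\cup\{\infty\}$, say $\phi(t)$. As the proof of Lemma~\ref{lem:R} shows, the three requirements translate into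
\begin{align}
\phi(1/t)&=\phi(t),\qquad\phi(-t)=-\phi(t),\label{eq:P1}\\
\phi(t)&=\phi(t-1)+\phi\Big(\frac t{1-t}\Big)\label{eq:P2}
\end{align}
for all $t\in\mathbb P^1(\mathbb F_q)$; in homogeneous coordinates the arguments in \eqref{eq:P2} are $c/d$, $(c-d)/d$ and $c/(d-c)$.

These relations leave little freedom for a real-valued $\phi$. By \eqref{eq:P1}, $\phi(0)=-\phi(0)$, so $\phi(0)=\phi(\infty)=0$. Relation \eqref{eq:P2} gives $\phi(1)=\phi(0)+\phi(\infty)=0$ and $\phi(2)=\phi(1)+\phi(-2)=-\phi(2)$. So $\phi$ vanishes at $0,\infty,\pm1,\pm2,\pm\frac12$. For $q\le7$ these points exhaust $\mathbb P^1(\mathbb F_q)$, and $\phi=0$. For $q=11$, where $\frac12=6$, the points $3$, $4=\frac13$, $7=-4$, $8=-3$ remain, and \eqref{eq:P1} determines $\phi$ up to a factor. We therefore define $\phi:\mathbb P^1(\mathbb F_{11})\to\mathbb Z$ by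
\[
\phi(3)=\phi(4)=1,\qquad\phi(7)=\phi(8)=-1,\qquad\phi=0\text{ elsewhere}.
\]
It satisfies \eqref{eq:P1}, since $3\cdot4\equiv7\cdot8\equiv1$, $-3\equiv8$ and $-4\equiv7$. It also satisfies \eqref{eq:P2}: in the following table the last row is the sum of the two rows above it.
\[
\begin{array}{c|rrrrrrrrrrrr}
t&0&1&2&3&4&5&6&7&8&9&10&\infty\\\hline
t-1&10&0&1&2&3&4&5&6&7&8&9&\infty\\
t/(1-t)&0&\infty&9&4&6&7&1&8&2&3&5&10\\\hline
\phi(t-1)&0&0&0&0&1&1&0&0&-1&-1&0&0\\
\phi(t/(1-t))&0&0&0&1&0&-1&0&-1&0&1&0&0\\\hline
\phi(t)&0&0&0&1&1&0&0&-1&-1&0&0&0
\end{array}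
\]

From now on $V=\frac1{11}\mathbb Z^2\setminus\mathbb Z^2$. For $v\in V$ and an oriented basis $(u,u')$ write $11v\equiv cu+du'\pmod{11\mathbb Z^2}$. Then $(c,d)\not\equiv(0,0)$, and we put $\phi_v(u,u')=\phi(c/d)$.

\begin{lemma}\label{lem:R}
For $v\in V$, an oriented basis $(u,u')$ and $\gamma\in\Gamma_2^+$:
\begin{itemize}
\item[(R1)] $\phi_v(u,u')=\phi_v(u,u+u')+\phi_v(u+u',u')$;
\item[(R2)] $\phi_v(u,u')+\phi_v(u',-u)=0$;
\item[(R3)] $\phi_{\gamma v}(A_\gamma u,A_\gamma u')=\phi_v(u,u')$;
\item[(R4)] $\phi_{\sigma v}(\sigma u',\sigma u)=\phi_v(u,u')$.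
\end{itemize}
\end{lemma}

\begin{proof}
All pairs that occur are oriented bases. From $cu+du'=(c-d)u+d(u+u')=c(u+u')+(d-c)u'$ we see that (R1) is \eqref{eq:P2}. From $cu+du'=du'+(-c)(-u)$ we get $\phi_v(u',-u)=\phi(-d/c)=-\phi(c/d)$ by \eqref{eq:P1}. For (R3), $11\gamma v\equiv A_\gamma(11v)\equiv cA_\gamma u+dA_\gamma u'$. For (R4), $11\sigma v\equiv d\,\sigma u'+c\,\sigma u$ and $\phi(d/c)=\phi(c/d)$.
\end{proof}

\subsection{From unimodular cones to step functions}

Let $\mathbb S$ be the circle of rays from the origin in $\mathbb R^2$. A ray is \emph{rational} if it contains a nonzero lattice vector. A \emph{step function} is a piecewise constant real function on $\mathbb S$ with finitely many jumps, where two functions that differ on a finite set are identified; it is \emph{rational} if it jumps only at rational rays. A cone or half plane $C$ is identified with the step function that is $1$ on the rays in $C$ and $0$ elsewhere. A \emph{unimodular fan} is a cyclic sequence of primitive lattice vectors $w_1,\dots,w_N$ that goes once around the origin counterclockwise with $\det(w_i,w_{i+1})=1$ for all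 $i$.

\begin{lemma}\label{lem:fan}
Every finite set of rational rays is contained in the set of rays of a unimodular fan.
\end{lemma}

\begin{proof}
Add the rays of $\pm(1,0)$ and $\pm(0,1)$. Then the primitive vectors $u,u'$ on neighboring rays have $m=\det(u,u')\ge1$, and it suffices to subdivide $\operatorname{cone}(u,u')$ into unimodular cones. We use induction on $m$; for $m=1$ there is nothing to do. Let $m>1$. The sublattice $\mathbb Zu+\mathbb Zu'$ has index $m$ in $\mathbb Z^2$, so reducing a lattice point outside it gives a lattice point $w=\frac1m(au+bu')\ne0$ with integers $0\le a,b<m$. As $u$ and $u'$ are primitive, $a,b>0$. Now $\det(u,w)=b<m$ and $\det(w,u')=a<m$, and these determinants do not increase when $w$ is replaced by the primitive vector on its ray. Insert this vector and apply the induction hypothesis to both parts.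
\end{proof}

\begin{lemma}\label{lem:Phi}
For $v\in V$ there is a unique linear functional $\Phi_v$ on rational step functions with $\Phi_v(\operatorname{cone}(u,u'))=\phi_v(u,u')$ for all oriented bases $(u,u')$. It vanishes on the constant $1$ and on half planes with rational boundary, and
\[
\Phi_{\gamma v}(A_\gamma g)=\Phi_v(g)\quad(\gamma\in\Gamma_2^+),\qquad\Phi_{\sigma v}(\sigma g)=\Phi_v(g).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:fan} a rational step function $g$ is constant, say equal to $g_i$, on each open cone $(w_i,w_{i+1})$ of some unimodular fan, and we are forced to put $\Phi_v(g)=\sum_ig_i\,\phi_v(w_i,w_{i+1})$. Two unimodular fans have a common unimodular refinement, again by Lemma~\ref{lem:fan}. So $\Phi_v$ is well defined and linear, and has the prescribed values, once we show: if a unimodular cone $(u,u')$ is subdivided into $N$ unimodular cones, then $\phi_v(u,u')$ is the sum of the values of $\phi_v$ on the parts.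

We use induction on $N$, the case $N=1$ being trivial. Let $N>1$. We claim that the ray of $u+u'$ belongs to the subdivision. Otherwise $u+u'$ lies in the interior of a part $(w,w')$, so $u+u'=aw+bw'$ with integers $a,b\ge1$. In the basis $(u,u')$ the vectors $w,w'$ have nonnegative integer coordinates, so their coordinate sums are at least $1$, while the coordinate sum of $u+u'$ is $2$. Hence both sums are $1$, so $\{w,w'\}=\{u,u'\}$ and $N=1$, a contradiction. The subdivision thus splits into unimodular subdivisions of $(u,u+u')$ and $(u+u',u')$ with fewer than $N$ cones each, and induction and (R1) finish the argument.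

A half plane with rational boundary is the region counterclockwise from $u$ to $-u$ for a primitive $u$. Complete $u$ to an oriented basis $(u,u')$; the half plane has value $\phi_v(u,u')+\phi_v(u',-u)=0$ by (R2). The constant $1$ is a sum of two half planes. The matrix $A_\gamma$ maps unimodular fans to unimodular fans, and $\sigma$ does so after reversing the order; the last two identities follow from (R3) and (R4).
\end{proof}

\subsection{The value on the angle of $T$}

\begin{lemma}\label{lem:value}
$\Phi_{v_0}(K_j)=-1$ for all $j\ge0$, where $K_j=B^jK_0$, and $\Phi_{v_0}(K)=-5$.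
\end{lemma}

\begin{proof}
Subdivide $K_0$ by the vectors $(1,0),(0,1),(-1,4),(-3,11)$; the consecutive determinants are $1$, $0+1=1$ and $-11+12=1$. In these three bases the vector $11v_0=(1,0)$ reads
\[
(1,0)=1\cdot(1,0)+0\cdot(0,1)=4\cdot(0,1)-1\cdot(-1,4)=11\cdot(-1,4)-4\cdot(-3,11),
\]
so the ratios $c/d$ are $\infty$, $-4=7$ and $0$, and $\Phi_{v_0}(K_0)=0-1+0=-1$. Next, $11Bv_0=(-3,11)\equiv-3\cdot11v_0$. Multiplying $11v$ by a unit modulo $11$ does not change the ratios $c/d$, so $\Phi_{Bv_0}=\Phi_{v_0}$. Lemma~\ref{lem:Phi} now gives $\Phi_{v_0}(Bg)=\Phi_{Bv_0}(Bg)=\Phi_{v_0}(g)$ for every rational step function $g$. Hence all $K_j$ have the value $-1$, and $K=K_0+\dots+K_4$ as step functions.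
\end{proof}

This is the contrast with Section~\ref{sec:ehrhart}: since $\phi$ depends only on the ratio $c/d$, the functional $\Phi_{v_0}$ is invariant under $B$, whereas $B$ replaces the character $\chi$ by $\chi^{-3}$.

\section{Rational pieces in the plane}\label{sec:rational}

The local invariant already excludes rearrangements with rational pieces. For a triangle $\Delta$ and a point $v$, the \emph{germ} $\operatorname{germ}_v\Delta$ is the step function whose value at the ray of $w$ is $1$ if $v+tw\in\Delta$ for all small $t>0$, and $0$ otherwise. It is $0$ for $v$ outside the closed triangle, $1$ for $v$ in the interior, a half plane for $v$ in an open edge, and the angle of $\Delta$ for a vertex $v$. If the edges of $\Delta$ have rational directions, put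
\[
I(\Delta)=\sum_{v\in V}\Phi_v(\operatorname{germ}_v\Delta).
\]
By Lemma~\ref{lem:Phi} only the vertices of $\Delta$ that lie in $V$ contribute. So $I(Q)=0$ for integral $Q$, and $I(T)=\Phi_{v_0}(K)=-5$. For $\gamma\in\Gamma_2$ we have $\gamma V=V$ and $\operatorname{germ}_{\gamma v}\gamma\Delta=A_\gamma\operatorname{germ}_v\Delta$, so $I(\gamma\Delta)=I(\Delta)$ by Lemma~\ref{lem:Phi}.

\begin{proposition}\label{prop:rational}
$T$ has no integral rearrangement with rational pieces.
\end{proposition}

\begin{proof}
Suppose there is one. Points and segments contain $v+tw$ for small $t>0$ only for finitely many rays, so they do not affect germs. Hence, at every $v\in V$, and with sums over the two-dimensional simplices only, $\operatorname{germ}_vT=\sum_i\operatorname{germ}_vS_i$ and $\sum_i\operatorname{germ}_v\gamma_iS_i=\sum_Q\operatorname{germ}_vQ$. Applying $\Phi_v$ and summing over $v$,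
\[
-5=I(T)=\sum_iI(S_i)=\sum_iI(\gamma_iS_i)=\sum_QI(Q)=0,
\]
a contradiction.
\end{proof}

\begin{example}\label{ex:T1}
The smallest instance uses the single cone $K_0$. The point $v_0+4\nu_1=(-1,4)$ is integral, and the triangle $T_1=\operatorname{conv}\{v_0,(1,0),(-1,4)\}$ has angle $K_0$ at $v_0$. So $I(T_1)=-1$, and $T_1$ has no integral rearrangement with rational pieces. It is not a counterexample to the conjecture: if $G(T_1,\cdot)$ were a polynomial, its leading coefficient would be the area $\frac{20}{11}$, and its second difference would be the non-integer $\frac{40}{11}$. Five copies of the cone make the Ehrhart function a polynomial, while the invariant only accumulates.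
\end{example}

\section{Irrational directions}\label{sec:irrational}

The germ of a real triangle can jump at irrational rays, where $\Phi_v$ is not defined. We first rewrite $\Phi_v$ as a sum over the jumps; this form can be extended.

\subsection{A potential and a cocycle}

For a step function $g$ and a ray $\rho$ let $g(\rho^+)$ and $g(\rho^-)$ be the values of $g$ just counterclockwise and just clockwise of $\rho$. The jumps around the circle sum to zero:
\begin{equation}\label{eq:jumpsum}
\sum_{\rho\in\mathbb S}\big(g(\rho^-)-g(\rho^+)\big)=0 .
\end{equation}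
Write $[\rho,\rho']$ for the indicator function of the arc counterclockwise from $\rho$ to $\rho'$, with $[\rho,\rho]=0$. Let $\rho_0$ be the ray of $(1,0)$, and for $v\in V$ and rational $\rho$ put $M_v(\rho)=\Phi_v([\rho_0,\rho])$. The function $[\rho_0,\rho]+[\rho,\rho']-[\rho_0,\rho']$ is the constant $0$ or $1$, and $\Phi_v(1)=0$, so
\begin{equation}\label{eq:arc}
\Phi_v([\rho,\rho'])=M_v(\rho')-M_v(\rho).
\end{equation}
Half planes give $M_v(-\rho)=M_v(\rho)$. Writing a rational step function as $g=\sum_ig_i[\rho_i,\rho_{i+1}]$ and collecting the terms with $M_v(\rho_i)$, whose coefficient is $g_{i-1}-g_i$, we obtain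
\begin{equation}\label{eq:potential}
\Phi_v(g)=\sum_\rho M_v(\rho)\big(g(\rho^-)-g(\rho^+)\big).
\end{equation}
The potential $M_v$ depends on the base ray, so it is equivariant only up to a constant. For $\gamma\in\Gamma_2^+$ put $C(\gamma,v)=M_{\gamma v}(A_\gamma\rho_0)$. Then
\begin{equation}\label{eq:cocycle}
M_{\gamma v}(A_\gamma\rho)=M_v(\rho)+C(\gamma,v),\qquad C(\gamma'\gamma,v)=C(\gamma',\gamma v)+C(\gamma,v).
\end{equation}
The first identity is $\Phi_v([\rho_0,\rho])=\Phi_{\gamma v}([A_\gamma\rho_0,A_\gamma\rho])$ together with \eqref{eq:arc}. The second is the first, applied to the map $\gamma'$, the point $\gamma v$ and the ray $A_\gamma\rho_0$.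

\subsection{Extending the potential}

If $M_v$ could be extended to all rays so that the first identity in \eqref{eq:cocycle} persists, then \eqref{eq:potential} would define an invariant functional on all step functions, since the constant $C(\gamma,v)$ drops out by \eqref{eq:jumpsum}. No such extension exists.

\begin{example}\label{ex:hyperbolic}
Since $(-3)^{10}\equiv1\pmod{11}$, we have $B^{10}v_0\equiv v_0\pmod{\mathbb Z^2}$, so $\tau(x)=B^{10}(x-v_0)+v_0$ lies in $\Gamma_2^+$ and fixes $v_0$. By \eqref{eq:arc} and Lemma~\ref{lem:value}, $C(\tau,v_0)=\sum_{j=0}^9\Phi_{v_0}(K_j)=-10$. The eigenvalues $2\pm\sqrt3$ of $B$ are positive and irrational, so $B^{10}$ fixes an irrational ray $\rho$. An equivariant extension would satisfy $M_{v_0}(\rho)=M_{v_0}(\rho)-10$.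
\end{example}

In the example $B^{10}$ fixes the ray but rescales the vectors on it. The remedy is to let the potential depend on a vector $w$ and to allow it to change logarithmically with the length of $w$. We call $w\in\mathbb R^2\setminus\{0\}$ \emph{rational} if its ray is rational and \emph{irrational} otherwise.

\begin{lemma}\label{lem:extend}
There are real numbers $M(v,w)$ and $\kappa(v,w)$, for $v\in V$ and $w\in\mathbb R^2\setminus\{0\}$, such that $M(v,w)=M_v(\mathbb R_{>0}w)$ and $\kappa(v,w)=0$ for rational $w$, and such that for all $w\ne0$, $s>0$ and $\gamma\in\Gamma_2^+$: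
\begin{itemize}
\item[(i)] $\kappa(v,sw)=\kappa(v,w)=\kappa(\gamma v,A_\gamma w)$;
\item[(ii)] $M(v,sw)=M(v,w)+\kappa(v,w)\log s$;
\item[(iii)] $M(\gamma v,A_\gamma w)=M(v,w)+C(\gamma,v)$.
\end{itemize}
\end{lemma}

\begin{proof}
For rational $w$ the three properties follow from \eqref{eq:cocycle}. On the pairs $(v,w)$ with $w$ irrational the group $\Gamma_2^+\times\mathbb R_{>0}$ acts by $(\gamma,s)(v,w)=(\gamma v,sA_\gamma w)$. Choose a representative $(v^*,w^*)$ of each orbit and let $\Sigma$ be its stabilizer, consisting of the $(\tau,s)$ with $\tau v^*=v^*$ and $A_\tau w^*=s^{-1}w^*$. Properties (ii) and (iii) prescribe $M$ on the orbit once $M(v^*,w^*)$ and $\kappa$ are chosen, and we must choose $\kappa$ so that the prescription is consistent on $\Sigma$.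

The homomorphism $\Sigma\to\mathbb R$, $(\tau,s)\mapsto\log s$, is injective. Indeed, if $s=1$, then $(A_\tau-I)w^*=0$. The kernel of a nonzero singular rational $2\times2$ matrix is a rational line, so $A_\tau=I$, and $\tau$ is a translation with a fixed point, hence the identity. The image is discrete: $A_\tau$ has determinant $1$ and eigenvalue $s^{-1}$, so $s+s^{-1}=\operatorname{tr}A_\tau\in\mathbb Z$. A discrete subgroup of $\mathbb R$ is cyclic, so $\Sigma$ is trivial or infinite cyclic with a generator $(\tau_0,s_0)$, $s_0\ne1$. By \eqref{eq:cocycle} and $\tau v^*=v^*$, the map $(\tau,s)\mapsto C(\tau,v^*)$ is also a homomorphism on $\Sigma$. Put $\kappa^*=-C(\tau_0,v^*)/\log s_0$, or $\kappa^*=0$ if $\Sigma$ is trivial. Then $C(\tau,v^*)+\kappa^*\log s=0$ on the generator, hence on $\Sigma$. On the orbit define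
\[
M(\gamma v^*,sA_\gamma w^*)=C(\gamma,v^*)+\kappa^*\log s,\qquad\kappa=\kappa^* .
\]
Any other pair producing the same point of the orbit has the form $(\gamma\tau,ss')$ with $(\tau,s')\in\Sigma$, and by \eqref{eq:cocycle} it changes the right side by $C(\tau,v^*)+\kappa^*\log s'=0$. So $M$ is well defined. Properties (i) and (ii) hold by construction, and (iii) at the point $(\gamma_1v^*,sA_{\gamma_1}w^*)$ is $C(\gamma\gamma_1,v^*)=C(\gamma,\gamma_1v^*)+C(\gamma_1,v^*)$.
\end{proof}

\subsection{The logarithmic correction}

The price is that a germ no longer carries enough information: it gives a ray, not a vector. A triangle with vertex $v$ does single out a vector on each of its two rays, namely the edge vector, but this choice is not additive, because a cut through the edge shortens the vector. The far part of the edge must make up the difference, although its triangle does not touch $v$. So we record the jump across the whole half line $v+\mathbb R_{>0}w$, as a function $j(t)$ of the position $v+tw$.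

Call a function $j$ on $(0,\infty)$, defined up to finitely many points, \emph{admissible} if it has bounded support and is piecewise polynomial with finitely many pieces. Then $j(0+)$ exists and $j(t)=j(0+)+O(t)$ as $t\to0+$, so
\[
L(j)=\lim_{\epsilon\to0+}\Big(\int_\epsilon^\infty j(t)\frac{dt}t+j(0+)\log\epsilon\Big)=\int_0^1\frac{j(t)-j(0+)}t\,dt+\int_1^\infty\frac{j(t)}t\,dt
\]
exists and is linear in $j$. If $j_s(t)=j(st)$ with $s>0$, the substitution $t\mapsto st$ gives $\int_\epsilon^\infty j_s\frac{dt}t=\int_{s\epsilon}^\infty j\frac{dt}t$, and $\log\epsilon=\log(s\epsilon)-\log s$. Hence $L(j_s)=L(j)-j(0+)\log s$. By (i) and (ii) the logarithms cancel in the combination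
\begin{equation}\label{eq:term}
\langle v,w;j\rangle=M(v,w)\,j(0+)+\kappa(v,w)\,L(j),\qquad\text{that is,}\qquad\langle v,sw;j_s\rangle=\langle v,w;j\rangle .
\end{equation}
This is the desired substitute for a term of \eqref{eq:potential}. An edge from $v$ to $v+aw$ has $j=\mathbf 1_{(0,a)}$ and $L(j)=\log a$, so $\langle v,w;j\rangle=M(v,aw)$ is the potential at the edge vector. An edge from $v+aw$ to $v+bw$ with $0<a<b$ has $\langle v,w;\mathbf 1_{(a,b)}\rangle=\kappa(v,w)\log(b/a)=M(v,bw)-M(v,aw)$, which is the missing difference.

\section{The invariant in $\mathbb R^n$}\label{sec:global}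

Let $n\ge2$. Let $\mathcal F_n$ be the group of finite $\mathbb Z$-linear combinations of indicator functions of open real $n$-simplices in $\mathbb R^n$, modulo functions supported in finitely many hyperplanes. The group $\Gamma_n$ acts on $\mathcal F_n$. The indicator function of an $n$-polytope defines an element of $\mathcal F_n$, through any triangulation. The goal of this section is the following.

\begin{proposition}\label{prop:Psi}
There is an additive map $\Psi:\mathcal F_n\to\mathbb R$ with $\Psi(\gamma f)=\Psi(f)$ for all $\gamma\in\Gamma_n$, with $\Psi(\mathbf 1_Q)=0$ for every integral $n$-simplex $Q$, and with $\Psi(\mathbf 1_{T\times[0,1]^{n-2}})=-10$.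
\end{proposition}

In the plane the invariant lives at vertices. In $\mathbb R^n$ it lives along faces of codimension $2$: we project along a rational subspace of dimension $n-2$ onto the plane, and integrate the planar data over the fibers.

\subsection{Lattice projections and jump functions}

A \emph{lattice projection} is a linear map $\pi:\mathbb R^n\to\mathbb R^2$ with $\pi(\mathbb Z^n)=\mathbb Z^2$. Its kernel $\ell$ is a rational subspace of dimension $n-2$. Conversely, every such $\ell$ is the kernel of a lattice projection, because $\mathbb Z^n/(\ell\cap\mathbb Z^n)$ is torsion-free of rank $2$ and spans $\mathbb R^n/\ell$, so that a basis of it identifies $\mathbb R^n/\ell$ with $\mathbb R^2$. Two lattice projections with the same kernel satisfy $\pi'=\delta\pi$ for a linear map $\delta$ with $\delta\mathbb Z^2=\mathbb Z^2$, that is, $\delta\in GL_2(\mathbb Z)$. On translates of $\ell$ we use the Lebesgue measure $\operatorname{vol}$ for which $\ell/(\ell\cap\mathbb Z^n)$ has volume $1$. For $v\in V$ and $w\in\mathbb R^2\setminus\{0\}$ put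
\[
F_t=\pi^{-1}(v+tw),\qquad F=F_0=\pi^{-1}(v),\qquad H=\pi^{-1}(v+\mathbb Rw).
\]
Thus $H$ is a hyperplane, sliced by the parallel $(n-2)$-planes $F_t$. For $n=2$ we have $\ell=0$, one may take $\pi=\mathrm{id}$, the fiber $F_t$ is the point $v+tw$, the measure is the counting measure, and a null set is empty; the reader may keep this case in mind.

Let $f\in\mathcal F_n$ be represented by a function $\sum_ic_i\mathbf 1_{\Delta_i}+h$, also denoted $f$. A finite set $\mathcal H$ of hyperplanes is \emph{adapted} to it if $\mathcal H$ contains the facet hyperplanes of all $\Delta_i$ and $h$ vanishes outside $\bigcup\mathcal H$. Then $f$ is constant on each connected component of $\mathbb R^n\setminus\bigcup\mathcal H$. If $H'\in\mathcal H\setminus\{H\}$ contains $F_t$, then $F_t=H'\cap H$ for reasons of dimension, so this happens for at most one $t$; for all other $t$ the set $H'\cap F_t$ is null in $F_t$. Hence for all but finitely many $t>0$, almost every $x\in F_t$ lies on no member of $\mathcal H\setminus\{H\}$. Near such $x$ the function $f$ is constant on each open side of $H$. Let $f^-(x)$ and $f^+(x)$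 be the constants on the sides that $\pi$ maps to the right and to the left of the line $v+\mathbb Rw$ oriented by $w$, and define the \emph{jump function}
\[
j^f_{\pi,v,w}(t)=\int_{F_t}(f^--f^+)\,d\operatorname{vol}.
\]
Up to finitely many $t$ it does not change when $\mathcal H$ is enlarged. Two representatives of $f$ agree outside a common adapted set, so $j^f_{\pi,v,w}$ depends only on the class $f\in\mathcal F_n$, and it is additive in $f$. Also $j^f_{\pi,v,sw}(t)=j^f_{\pi,v,w}(st)$ for $s>0$.

\begin{lemma}\label{lem:admissible}
The function $j=j^f_{\pi,v,w}$ is admissible, and $j=0$ unless $H\in\mathcal H$.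
\end{lemma}

\begin{proof}
Let $x\in H$ lie on no member of $\mathcal H\setminus\{H\}$. Then $\mathbf 1_{\Delta_i}$ jumps across $H$ at $x$ only if $x$ is a boundary point of $\Delta_i$, and this forces $x$ to lie in a facet $D_i\subset H$ of $\Delta_i$; the jump is then $\pm1$, the sign depending only on the side of $H$ on which $\Delta_i$ lies. So $j(t)=\sum\pm c_i\operatorname{vol}(D_i\cap F_t)$, summed over the simplices with a facet $D_i$ in $H$. If $H\notin\mathcal H$ the sum is empty.

It remains to show that $t\mapsto\operatorname{vol}(D\cap F_t)$ is piecewise polynomial for a closed $(n-1)$-simplex $D\subset H$; its support is bounded. Call $t$ the \emph{level} of the points of $F_t$; it is an affine function on $H$. Let $J$ be an open interval between two consecutive levels of vertices of $D$, and let $\mathcal E$ be the set of faces of $D$ with vertices both below and above $J$. For $t\in J$ the nonempty faces of the polytope $D\cap F_t$ are the nonempty sets $E\cap F_t$ for faces $E$ of $D$, and $E\cap F_t\neq\emptyset$ exactly for $E\in\mathcal E$. For $E\in\mathcal E$ the plane $F_t$ meets the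 relative interior of $E$, so $E\cap F_t\subset E'\cap F_t$ holds only if $E\subset E'$. Thus the face poset of $D\cap F_t$ is $\mathcal E$ for all $t\in J$, and the vertices are the intersections of $F_t$ with the edges in $\mathcal E$, which are affine functions of $t$. Recall the pulling triangulation of a polytope for a given order of its vertices: a point is its own triangulation, and otherwise one forms the cones from the first vertex over the simplices of the pulling triangulations of the facets not containing it. It depends only on the face poset and the order. So there is a fixed list of $(n-1)$-tuples of edges whose intersection points with $F_t$ span the simplices of a triangulation of $D\cap F_t$ for every $t\in J$. The volume of such a simplex is a constant times the absolute value of a determinant that is a polynomial in $t$ without zeros in $J$, hence of constant sign. So the volume is a polynomial on $J$.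
\end{proof}

Next we relate $j(0+)$ to germs. Call $x\in F$ \emph{generic} if every member of $\mathcal H$ through $x$ contains $F$; almost every $x\in F$ is generic. A hyperplane containing $F$ is the preimage of a line through $v$. So a small ball around a generic $x$ is cut by $\mathcal H$ into convex pieces lying over open sectors at $v$, and $f$ is constant on each piece. These constants form a step function $g_x$ on $\mathbb S$, the \emph{transversal germ} of $f$ at $x$. It jumps only at rays in the finite set
\[
\mathcal R=\{\mathbb R_{>0}w:\ \pi^{-1}(v+\mathbb Rw)\in\mathcal H\},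
\]
which does not depend on $x$.

\begin{lemma}\label{lem:germ}
For $\rho=\mathbb R_{>0}w$ we have $j^f_{\pi,v,w}(0+)=\int_F\big(g_x(\rho^-)-g_x(\rho^+)\big)\,d\operatorname{vol}(x)$. This number $j_\rho(0+)$ depends only on $\rho$, vanishes for $\rho\notin\mathcal R$, and $\sum_{\rho}j_\rho(0+)=0$.
\end{lemma}

\begin{proof}
Fix $\tilde w\in\mathbb R^n$ with $\pi\tilde w=w$, so that $F_t=F+t\tilde w$ and $j(t)=\int_F(f^--f^+)(x+t\tilde w)\,d\operatorname{vol}(x)$. Let $x$ be generic. For small $t>0$ the point $x+t\tilde w$ lies in the small ball around $x$ and projects to $v+tw$, which lies on no line through $v$ other than $v+\mathbb Rw$. So it lies on no member of $\mathcal H\setminus\{H\}$. The right side of the oriented line is the clockwise side of $\rho$, hence $(f^--f^+)(x+t\tilde w)=g_x(\rho^-)-g_x(\rho^+)$. The integrands are bounded by $\sum|c_i|$ and vanish outside a bounded set, so dominated convergence along a sequence $t\to0+$ that avoids the exceptional values gives the formula. Summing over $\rho\in\mathcal R$ and using \eqref{eq:jumpsum} for each $g_x$ gives the last claim.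
\end{proof}

\subsection{Definition and invariance}

By \eqref{eq:term} the number $\langle v,w;j^f_{\pi,v,w}\rangle$ depends only on the ray $\rho$ of $w$, and by Lemma~\ref{lem:admissible} it vanishes for $\rho\notin\mathcal R$. So
\[
\Psi^+_{\pi,v}(f)=\sum_{\rho\in\mathbb S}\langle v,w;j^f_{\pi,v,w}\rangle\qquad(w\in\rho\text{ arbitrary})
\]
is a finite sum, additive in $f$. One lemma covers both the change of $\pi$ and the action of $\Gamma_n$.

\begin{lemma}\label{lem:transport}
Let $\pi,\pi'$ be lattice projections, $\gamma\in\Gamma_n$ and $\eta\in\Gamma_2^+$ with $\pi'\circ\gamma=\eta\circ\pi$. Then $\Psi^+_{\pi',\eta v}(\gamma f)=\Psi^+_{\pi,v}(f)$ for all $v\in V$ and $f\in\mathcal F_n$.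
\end{lemma}

\begin{proof}
The map $\gamma$ carries $\pi^{-1}(v+tw)$ onto $\pi'^{-1}(\eta v+tA_\eta w)$. It preserves the normalized volumes, since $A_\gamma$ maps $\ker\pi\cap\mathbb Z^n$ onto $\ker\pi'\cap\mathbb Z^n$, and it respects right and left, since $\det A_\eta=1$. Hence $j^{\gamma f}_{\pi',\eta v,A_\eta w}=j^f_{\pi,v,w}$. By Lemma~\ref{lem:extend}(i),(iii) the two sums differ by $C(\eta,v)\sum_\rho j_\rho(0+)$, which is zero by Lemma~\ref{lem:germ}.
\end{proof}

We want to sum over all kernels $\ell$ and all $v\in V$. For $n\ge3$ finiteness needs an argument, because a rational hyperplane contains infinitely many fibers $F$ that meet a given facet; these contribute nothing because $\Phi_v$ vanishes on half planes.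

\begin{lemma}\label{lem:finite}
Choose for every rational subspace $\ell$ of dimension $n-2$ a lattice projection $\pi_\ell$ with kernel $\ell$. For fixed $f$, $\Psi^+_{\pi_\ell,v}(f)\ne0$ for only finitely many pairs $(\ell,v)$.
\end{lemma}

\begin{proof}
Fix a representative and an adapted set $\mathcal H$. The plane $F=\pi_\ell^{-1}(v)$ determines $(\ell,v)$. If no member of $\mathcal H$ contains $F$, then $\mathcal R=\emptyset$ and the value is $0$. If two members contain $F$, then $F$ is their intersection, and there are finitely many such $F$. Suppose that exactly one member $H=\pi_\ell^{-1}(v+\mathbb Rw)$ contains $F$, and let $\vec H$ be the linear hyperplane parallel to $H$.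

If $w$ is rational, then $\mathcal R=\{\rho,-\rho\}$, $\kappa(v,\pm w)=0$, and $j_{-\rho}(0+)=-j_\rho(0+)$ by Lemma~\ref{lem:germ}. The value is $j_\rho(0+)(M_v(\rho)-M_v(-\rho))=0$.

If $w$ is irrational, then $\vec H$ is not a rational subspace, since otherwise its image $\mathbb Rw$ would be rational. Then $H$ determines $\ell$, because two different rational $(n-2)$-dimensional subspaces of $\vec H$ would span $\vec H$ and make it rational. It also determines $v$, because the line $\pi_\ell(H)$ has irrational direction and so contains at most one rational point. As $\mathcal H$ is finite, there are finitely many such pairs.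
\end{proof}

Put $\Psi^+_\pi(f)=\sum_{v\in V}\Psi^+_{\pi,v}(f)$. Lemma~\ref{lem:transport} with $\gamma=\mathrm{id}$ gives $\Psi^+_{\delta\pi}=\Psi^+_\pi$ for $\delta\in SL_2(\mathbb Z)$. The choices in Lemma~\ref{lem:extend} need not be compatible with $\sigma$, so $\Psi^+_\pi$ may depend on the orientation that $\pi$ induces on $\mathbb R^n/\ell$. We therefore add both orientations:
\[
\Psi_\ell(f)=\Psi^+_\pi(f)+\Psi^+_{\sigma\pi}(f)\quad(\ker\pi=\ell),\qquad\Psi(f)=\sum_\ell\Psi_\ell(f).
\]
Replacing $\pi$ by $\sigma\pi$ interchanges the two terms, and replacing $\pi$ by $\delta\pi$ with $\delta\in SL_2(\mathbb Z)$ changes neither, since $\sigma\delta\pi=(\sigma\delta\sigma)\sigma\pi$. So $\Psi_\ell$ depends only on $\ell$. By Lemma~\ref{lem:finite}, applied to the choices $\pi_\ell$ and $\sigma\pi_\ell$, the sum defining $\Psi(f)$ is finite, and $\Psi$ is additive.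

Let $\gamma(x)=Ax+t$ be in $\Gamma_n$ and let $\pi$ be a lattice projection with kernel $\ell$. Then $\pi'=\pi A^{-1}$ is a lattice projection with kernel $A\ell$, and $\pi'(\gamma x)=\pi(x)+\pi'(t)$ with $\pi'(t)\in\mathbb Z^2$. Lemma~\ref{lem:transport}, with $\eta$ the translation by $\pi'(t)$, gives $\Psi^+_{\pi'}(\gamma f)=\Psi^+_\pi(f)$. Applied to $\sigma\pi$, for which $(\sigma\pi)A^{-1}=\sigma\pi'$, this gives $\Psi^+_{\sigma\pi'}(\gamma f)=\Psi^+_{\sigma\pi}(f)$. So $\Psi_{A\ell}(\gamma f)=\Psi_\ell(f)$, and since $\ell\mapsto A\ell$ permutes the rational subspaces of dimension $n-2$, we obtain $\Psi(\gamma f)=\Psi(f)$.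

\subsection{Values on rational polytopes}

Let $P\subset\mathbb R^n$ be a rational $n$-polytope, $E$ a face of dimension $n-2$, and $\pi$ a lattice projection that is constant on $E$. Near a relative interior point $x$ of $E$, the polytope $P$ is the intersection of the half spaces of the facets containing $E$. Hence the \emph{transversal cone} $K_{E,\pi}=\mathbb R_{\ge0}\,\pi(P-x)$ is a rational cone in $\mathbb R^2$ that does not depend on $x$.

\begin{lemma}\label{lem:polytope}
If $F=\pi^{-1}(v)$ is the affine hull of a face $E$ of $P$, then $\Psi^+_{\pi,v}(\mathbf 1_P)=\operatorname{vol}(E)\,\Phi_v(K_{E,\pi})$; otherwise $\Psi^+_{\pi,v}(\mathbf 1_P)=0$. In particular, only faces of dimension $n-2$ whose affine hulls contain no lattice point contribute to $\Psi(\mathbf 1_P)$.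
\end{lemma}

\begin{proof}
Triangulate $P$ using its vertices, and let $\mathcal H$ consist of the facet hyperplanes of the simplices and of $P$. All members of $\mathcal H$ are rational, so all rays in $\mathcal R$ are rational and $\kappa=0$ in every term. By Lemma~\ref{lem:germ} and \eqref{eq:potential},
\[
\Psi^+_{\pi,v}(\mathbf 1_P)=\sum_{\rho\in\mathcal R}M_v(\rho)\int_F\big(g_x(\rho^-)-g_x(\rho^+)\big)\,d\operatorname{vol}(x)=\int_F\Phi_v(g_x)\,d\operatorname{vol}(x).
\]
Let $x\in F$ be generic. If $x\notin P$, then $g_x=0$, and if $x$ is an interior point, then $g_x=1$. Otherwise $x$ lies in the relative interior of a proper face $E$. The affine hull of $E$ is the intersection of the facet hyperplanes of $P$ through $x$, and all of them contain $F$, so $\operatorname{aff}E\supset F$. If $E$ is a facet, $g_x$ is a half plane with rational boundary. In these three cases $\Phi_v(g_x)=0$ by Lemma~\ref{lem:Phi}. In the remaining case $\dim E=n-2$, $\operatorname{aff}E=F$ and $g_x=K_{E,\pi}$. This proves the formula. If $F$ contained a lattice point $z$, then $v=\pi(z)\in\mathbb Z^2$, contrary to $v\in V$.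
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Psi}]
Additivity and invariance have been shown. Every face of an integral simplex $Q$ contains a lattice point, so $\Psi(\mathbf 1_Q)=0$ by Lemma~\ref{lem:polytope}. The faces of $P=T\times[0,1]^{n-2}$ are the products of a face of $T$ and a face of the cube. Every nonempty face of the cube contains a lattice point, and so does every nonempty face of $T$ except $\{v_0\}$, because each edge of $T$ has an integral endpoint. So the only face of dimension $n-2$ that can contribute is $E=\{v_0\}\times[0,1]^{n-2}$, and only through $\ell=\{0\}\times\mathbb R^{n-2}$. Let $\pi$ be the projection to the first two coordinates. Then $\operatorname{vol}(E)=1$, $\pi(E)=\{v_0\}$ and $K_{E,\pi}=K$, so $\Psi^+_\pi(\mathbf 1_P)=\Phi_{v_0}(K)=-5$ by Lemma~\ref{lem:value}. For $\sigma\pi$ the point is $\sigma v_0$ and the cone is $\sigma K$, and $\Phi_{\sigma v_0}(\sigma K)=-5$ by Lemma~\ref{lem:Phi}. Hence $\Psi(\mathbf 1_P)=-10$.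
\end{proof}

\section{Lattice planes and the end of the proofs}\label{sec:final}

Let $2\le n\le d$. The maps $\gamma_i\in\Gamma_d$ can move the pieces of $P_{n,d}$ out of its affine hull, so we apply $\Psi$ in all relevant $n$-dimensional planes at once. An $n$-dimensional affine subspace $W\subset\mathbb R^d$ is a \emph{lattice plane} if it is affinely spanned by points of $\mathbb Z^d$. Then $W\cap\mathbb Z^d$ is a translate of a lattice of rank $n$, so there is an affine isomorphism $\alpha_W:W\to\mathbb R^n$ with $\alpha_W(W\cap\mathbb Z^d)=\mathbb Z^n$. It is unique up to composition with an element of $\Gamma_n$, since an affine automorphism of $\mathbb R^n$ that maps $\mathbb Z^n$ onto itself lies in $\Gamma_n$.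

Let $\mathcal F_{n,d}$ be the group of finite $\mathbb Z$-linear combinations of indicator functions of open real $n$-simplices in $\mathbb R^d$ whose affine hulls are lattice planes, modulo \emph{negligible} functions, that is, functions supported in finitely many affine subspaces of dimension less than $n$. Two different $n$-planes are disjoint or meet in dimension less than $n$. So the restriction of $\mathbf 1_\Delta$ to $W$ is negligible unless $\operatorname{aff}\Delta=W$, and $f\mapsto f|_W\circ\alpha_W^{-1}$ is a well-defined additive map $\mathcal F_{n,d}\to\mathcal F_n$ that, for given $f$, is nonzero for only finitely many $W$. Put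
\[
\Psi_{n,d}(f)=\sum_W\Psi\big(f|_W\circ\alpha_W^{-1}\big).
\]
By Proposition~\ref{prop:Psi} this is additive and independent of the choice of the $\alpha_W$. It is invariant under $\gamma\in\Gamma_d$: the map $\gamma$ permutes the lattice planes and $\gamma(W\cap\mathbb Z^d)=\gamma W\cap\mathbb Z^d$, so $\gamma_W=\alpha_{\gamma W}\circ\gamma|_W\circ\alpha_W^{-1}$ lies in $\Gamma_n$, and $(\gamma f)|_{\gamma W}\circ\alpha_{\gamma W}^{-1}=\gamma_W\big(f|_W\circ\alpha_W^{-1}\big)$. For an open integral $n$-simplex $Q$, the hull $W=\operatorname{aff}Q$ is a lattice plane and $\alpha_W(Q)$ is integral, so $\Psi_{n,d}(\mathbf 1_Q)=0$. Finally $P_{n,d}$ spans the lattice plane $W_0=\mathbb R^n\times\{0\}$, and $\Psi_{n,d}(\mathbf 1_{P_{n,d}})=-10$.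

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
Suppose the two identities hold. Evaluating the first at a point of $P_{n,d}$ outside the exceptional subspaces shows that $m$ is an integer. Next we check that every $\operatorname{aff}S_i$ is a lattice plane; here we use that all coefficients on the right are positive. The function $\sum_{i'}\mathbf 1_{S_{i'}}$ is at least $1$ on $S_i$, so its restriction to $\operatorname{aff}S_i$ is not negligible. The restriction of the left side to an $n$-plane other than $W_0,\operatorname{aff}Q_1,\dots,\operatorname{aff}Q_a$ is negligible. So $\operatorname{aff}S_i$ is one of these lattice planes, and $\operatorname{aff}\gamma_iS_i=\gamma_i\operatorname{aff}S_i$ is a lattice plane as well. Both identities therefore hold in $\mathcal F_{n,d}$, and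
\[
-10m=\Psi_{n,d}\Big(m\mathbf 1_{P_{n,d}}+\sum_j\mathbf 1_{Q_j}\Big)=\sum_i\Psi_{n,d}(\mathbf 1_{S_i})=\sum_i\Psi_{n,d}(\mathbf 1_{\gamma_iS_i})=\sum_j\Psi_{n,d}(\mathbf 1_{Q'_j})=0,
\]
which contradicts $m\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b) and Theorem~\ref{thm:triangle}]
The lattice points of $kP_{n,d}$ form the product of those of $kT$, of $[0,k]^{n-2}$ and of $\{0\}^{d-n}$, so $G(P_{n,d},k)=(95k^2+k+1)(k+1)^{n-2}$ by Proposition~\ref{prop:ehrhart}. Suppose $P_{n,d}$ has an integral rearrangement. The pieces $S_i\subset W_0$ have dimension at most $n$. Each $Q\in\mathcal Q$ is covered by the finitely many sets $\gamma_iS_i$, so $\dim Q\le n$. Since the unions are disjoint, discarding the simplices of dimension less than $n$ gives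
\[
\mathbf 1_{P_{n,d}}=\sum_{\dim S_i=n}\mathbf 1_{S_i},\qquad\sum_{\dim S_i=n}\mathbf 1_{\gamma_iS_i}=\sum_{\dim Q=n}\mathbf 1_Q
\]
modulo negligible functions. This is the situation of part (c) with $m=1$ and $a=0$, which is impossible. This proves (b), and Theorem~\ref{thm:triangle} is the case $n=d=2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Ehrhart Polynomials, Successive Minima,}
\texttt{https://opendata.uni-halle.de/\allowbreak bitstream/\allowbreak 1981185920/\allowbreak 11360/\allowbreak 1/\allowbreak dissertation.pdf}

\end{thebibliography}
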